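
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The Riesz property for processes with independent increments}


\begin{abstract}
A Borel probability measure $\mu$ on a linear metric space has the Riesz property if every $\mu$-measurable linear functional, defined on a measurable linear manifold of full measure, is a limit in $\mu$-measure of continuous linear functionals. We prove that the measure induced on $L^2[0,1]$ by a symmetric, homogeneous process with independent increments that is continuous in probability and has no Gaussian component always has the Riesz property. The proof describes all measurable linear functionals: they are the stochastic integrals of an explicit Orlicz-type space of functions. Homogeneity can be dropped for the Riesz property. The absence of a Gaussian component cannot: with a Gaussian component the property always fails when there are jumps and they are summable, and it may hold or fail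 when they are not summable.
\end{abstract}

\section{The question and the answer}

\subsection{Measurable linear functionals}

Let $X$ be a separable, complete, locally convex linear metric space over $\mathbb R$ and let $\mu$ be a Borel probability measure on $X$. A \emph{$\mu$-measurable linear functional} is a function $f$ that is defined and $\mu$-measurable on a $\mu$-measurable linear manifold $D_f\subset X$ with $\mu(D_f)=1$ and satisfies
\[
f(\alpha x+\beta y)=\alpha f(x)+\beta f(y)\qquad(\alpha,\beta\in\mathbb R,\ x,y\in D_f).
\]
Here $\mu$-measurability refers to the completion of $\mu$. Functionals that agree $\mu$-almost everywhere are identified, and $X_\mu^*$ denotes the resulting space with convergence in the measure $\mu$. It contains the dual space $X^*$.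

Suppose that continuous linear functionals $\ell_j$ form a Cauchy sequence in $\mu$-measure. A subsequence converges $\mu$-a.e.; the set where it converges is a Borel linear manifold, and the limit is a $\mu$-measurable linear functional on it. So limits of continuous functionals always lie in $X_\mu^*$. The measure $\mu$ has the \emph{Riesz property} if there is nothing else, that is, if $X^*$ is dense in $X^*_\mu$: every $\mu$-measurable linear functional is the limit in $\mu$-measure of a sequence of continuous ones.

\subsection{Results}

Let $X=L^2=L^2[0,1]$. Consider real processes $\{x(t):0\le t\le1\}$ with $x(0)=0$ a.s.\ that have independent increments, are symmetric ($x$ and $-x$ have the same finite-dimensional distributions), are continuous in probability, and have no Gaussian component (the Gaussian part in the L\'evy--Khintchine representation of every increment vanishes). Such a process has a separable version whose paths are right-continuous with left limits (\emph{c\`adl\`ag}). These paths lie in $L^2$, and the distribution of the path on the Borel sets of $L^2$ is the measure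 \emph{induced} by the process. The process is \emph{homogeneous} if the law of $x(t)-x(s)$ depends only on $t-s$.

For homogeneous compound Poisson processes of this type the Riesz property is known to hold. The question whether it holds for every homogeneous process of this type comes from \cite{RLF}. The answer is yes.

\begin{theorem}\label{thm:main}
Every measure induced on $L^2[0,1]$ by a symmetric, homogeneous, separable, continuous in probability process with independent increments and no Gaussian component has the Riesz property.
\end{theorem}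

In the homogeneous case the increments satisfy
\begin{equation}\label{eq:hom}
E e^{is(x(t)-x(r))}=e^{-(t-r)\Psi(s)},\qquad \Psi(s)=\int(1-\cos sc)\,\nu(dc)\qquad(r<t),
\end{equation}
where $\nu$ is a symmetric measure on $\mathbb R\setminus\{0\}$ with $\int\min(1,c^2)\,\nu(dc)<\infty$: this is the L\'evy--Khintchine formula, in which symmetry removes the drift and makes the exponent real. Put
\[
e_t=1_{[t,1]}\in L^2,\qquad k(u)=\int\min(1,c^2u^2)\,\nu(dc),\qquad \rho(\varphi)=\int_0^1k(\varphi(t))\,dt
\]
for Borel functions $\varphi$ on $[0,1]$, and let $L^k=\{\varphi:\rho(\varphi)<\infty\}$, with a.e.\ equal functions identified. The stochastic integral $I(\varphi)$ of $\varphi\in L^k$ with respect to the process is constructed in Section~\ref{sec:jumps}.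

\begin{theorem}\label{thm:space}
In the situation of Theorem~\ref{thm:main} let $\nu\ne0$. The map $f\mapsto\varphi$, where $\varphi(t)=f(e_t)$ for a.e.\ $t$, is a linear bijection of $X_\mu^*$ onto $L^k$. Its inverse is $\varphi\mapsto I(\varphi)$, in the sense that $f(x)=I(\varphi)$ a.s.\ for the random path $x$. Moreover
\[
\int e^{isf}\,d\mu=\exp\Bigl(-\int_0^1\Psi(s\varphi(t))\,dt\Bigr),
\]
and, if $f_j$ corresponds to $\varphi_j$, then $f_j\to0$ in $\mu$-measure if and only if $\rho(\varphi_j)\to0$. For symmetric $\alpha$-stable processes, $0<\alpha<2$, this gives $X^*_\mu\cong L^\alpha[0,1]$.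
\end{theorem}

\begin{theorem}\label{thm:inhom}
Theorem~\ref{thm:main} holds without the assumption of homogeneity.
\end{theorem}

The last theorem treats a Gaussian component. For $a\in L^2$ write $\hat a(t)=\int_0^ta(s)\,ds$.

\begin{theorem}\label{thm:gauss}
Let $\sigma>0$, let $w$ be a standard Brownian motion, let $z$ be the process with exponent \eqref{eq:hom} for a symmetric $\nu$ as above, possibly $\nu=0$, as realized in Section~\ref{sec:jumps}, and let $z$ and its jumps be independent of $w$. Let $\mu$ be the law of $x=\sigma w+z$ on $L^2$.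
\begin{enumerate}
\item[\textup{(i)}] For each $\mu$-measurable linear $f$ there are $\theta\in L^2[0,1]$ and, if $\nu\ne0$, a function $\varphi\in L^k$ with $\varphi(t)=f(e_t)$ for a.e.\ $t$, such that $f(x)=\sigma\int\theta\,dw+I(\varphi)$ a.s.\ (without the term $I(\varphi)$ if $\nu=0$). Also $\hat a\in D_f$ and $f(\hat a)=\int\theta a$ for all $a\in L^2$. If $\nu=0$, then $\mu$ has the Riesz property. If $\nu\neq0$, then $\mu$ has the Riesz property if and only if $\varphi=\theta$ a.e.\ for every $f$.
\item[\textup{(ii)}] If $0<\int\min(1,|c|)\,d\nu<\infty$, the Riesz property fails.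
\item[\textup{(iii)}] If $\int\min(1,|c|)\,d\nu=\infty$, both cases occur:
\begin{enumerate}
\item[\textup{(a)}] if $\nu=\sum_{k\ge0}\lambda_k(\delta_{2^{-k}}+\delta_{-2^{-k}})$ with $\sum\lambda_k4^{-k}<\infty$ and $\lambda_k\ge3\delta2^k$ for some $\delta>0$ (for example $\lambda_k=2^k$), the Riesz property holds;
\item[\textup{(b)}] if $\nu=\sum_{k\ge1}\lambda_k(\delta_{a_k}+\delta_{-a_k})\ne0$ with $a_k>0$ strictly decreasing, $a_{k+1}/a_k\to0$ and $\sum\lambda_ka_k^2<\infty$, it fails (for example $a_k=2^{-k^2}$, $\lambda_k=1/a_k$, where $\int_{|c|\le1}|c|\,d\nu=\infty$).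
\end{enumerate}
\end{enumerate}
\end{theorem}

By (ii), the hypothesis ``no Gaussian component'' in Theorem~\ref{thm:main} cannot be omitted. In case (iii) we do not attempt a complete classification.

\subsection{What one should expect}\label{sec:expect}

A path with a jump $c$ at time $t$ contains the summand $ce_t$, and $t\mapsto e_t$ is continuous because $\|e_t-e_s\|^2=|t-s|$. The continuous linear functionals on $L^2$ are
\begin{equation}\label{eq:ell}
\ell_g(x)=\int_0^1g\,x\,dt,\quad g\in L^2,\qquad\text{and}\qquad \ell_g(e_t)=G(t):=\int_t^1g .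
\end{equation}
So $\ell_g$ multiplies each jump by a weight $G(t)$ depending on its time and adds up. Limits in measure should give general weights $\varphi(t)$. Could a measurable functional do anything else?

It can if the path has parts of different kinds. Let $x=\sigma w+z$ with $z$ a compound Poisson process. The path determines its jumps, and the sum $J(x)$ of all jumps is a linear functional. But $\ell_g(x)=\sigma\int G\,dw+\sum cG(t)$ applies the same weight $G$ to the jumps and to the Brownian part, whereas $J$ has weight $1$ on the jumps and $0$ on the Brownian part. So $J$ is not a limit of continuous functionals; Theorem~\ref{thm:gauss}(ii) makes this precise.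

Without a Gaussian part, large and small jumps are multiples of the same vectors $e_t$, and $f(ce_t)=cf(e_t)$ leaves no room to weight them differently. So one guesses that the answer is yes. What must be excluded is that $f$ assigns to the accumulation of infinitely many small jumps a value not determined by the single jumps. We exclude it by a zero--one argument.

\section{One jump at a time: the compound Poisson case}\label{sec:cp}

Suppose first that $0<\lambda=\nu(\mathbb R\setminus\{0\})<\infty$. Then the path is $x=\sum_{i\le\kappa}c_ie_{t_i}$, where $\kappa$ is Poisson with mean $\lambda$ and, given $\kappa$, the pairs $(c_i,t_i)$ are i.i.d.\ with law $\lambda^{-1}\nu\otimes dt$. Let $f$ be a $\mu$-measurable linear functional, and choose a Borel set $B\subset D_f$ with $\mu(B)=1$ on which $f$ is Borel.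

The event $\kappa=1$ has positive probability, and on it $x=c_1e_{t_1}$. Hence $ce_t\in B$ for $\nu\otimes dt$-almost every $(c,t)$, and by Fubini there is $c_0\neq0$ with $c_0e_t\in B$ for a.e.\ $t$. For these $t$ we have $e_t\in D_f$, and
\[
\varphi(t):=f(e_t)=c_0^{-1}f(c_0e_t)
\]
is measurable. Almost surely all jump times are of this kind, so linearity gives $f(x)=\sum_{i\le\kappa}c_i\varphi(t_i)$.

Now choose $G_j\in C^1_c((0,1))$ with $G_j\to\varphi$ a.e. For $g_j=-G_j'$ we have $\ell_{g_j}(e_t)=G_j(t)$, and therefore $\ell_{g_j}(x)=\sum_{i\le\kappa}c_iG_j(t_i)\to f(x)$ almost surely. This proves the Riesz property.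

For infinite $\nu$ three things go wrong, and each has its remedy.
\begin{enumerate}
\item \emph{A path with a single jump has probability zero.} We ask instead for at most one \emph{large} jump. If $v$ is the part of the path made of small jumps, then with positive probability the path is $v$, and with positive probability it is $ce_t+v$. For almost all choices of $c,t,v$ both lie in $D_f$, hence so does the difference $ce_t$.
\item \emph{The sum $\sum c_i\varphi(t_i)$ has infinitely many terms.} It must be read as a stochastic integral, and we must know that $\varphi$ is integrable. The large jumps contribute to $f(x)$ an independent summand, so the characteristic function of $f(x)$ bounds how large $\varphi$ can be.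
\item \emph{Even then, $f(x)$ might differ from the integral,} since $f$ is not continuous. But the difference does not depend on any finite number of jumps. So it is constant, and by symmetry the constant is $0$.
\end{enumerate}
A Gaussian part matters only in (3): a Brownian motion is not exhausted by removing finitely many jumps at a time, and the difference may depend on it.

\section{Jumps and stochastic integrals}\label{sec:jumps}

\subsection{The intensity measure}

We treat the homogeneous and the general case together. In general, by the L\'evy--It\^o theory of additive processes \cite[Theorems 9.8, 11.5, 19.2]{Sato}, the process has a c\`adl\`ag version and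
\begin{equation}\label{eq:N}
E e^{is(x(t)-x(r))}=\exp\Bigl(-\int_{(r,t]}\int(1-\cos sc)\,N(dc,du)\Bigr),\qquad r<t,
\end{equation}
where $N$ is a measure on $(\mathbb R\setminus\{0\})\times[0,1]$ such that
\[
N\text{ is invariant under }(c,t)\mapsto(-c,t),\qquad \int\min(1,c^2)\,dN<\infty,\qquad N((\mathbb R\setminus\{0\})\times\{t\})=0\ \text{ for all }t.
\]
In the homogeneous case this is \eqref{eq:hom} with $N=\nu\otimes dt$. Only these properties are used below. If $N=0$, then $\mu=\delta_0$ and every $f$ vanishes $\mu$-a.e., so that the Riesz property is trivial. From here to the end of Section~\ref{sec:proof} we assume $N\neq0$. Put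
\[
\tau(dt)=\int\min(1,c^2)\,N(dc,dt).
\]
This is a finite measure on $[0,1]$ without atoms, and $\tau(E)=0$ if and only if $N((\mathbb R\setminus\{0\})\times E)=0$. In the homogeneous case it is a positive multiple of Lebesgue measure.

For Borel $\varphi:[0,1]\to\mathbb R$ and $s\in\mathbb R$ let
\[
\rho(\varphi)=\int\min(1,c^2\varphi(t)^2)\,dN,\qquad \Phi(s,\varphi)=\int\bigl(1-\cos(sc\varphi(t))\bigr)\,dN .
\]
In the homogeneous case $\rho(\varphi)=\int_0^1k(\varphi)\,dt$, as in Section 1, and $\Phi(s,\varphi)=\int_0^1\Psi(s\varphi)\,dt$. Three elementary facts will be used.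
\begin{itemize}
\item Since $|u+v|\le2\max(|u|,|v|)$ and $\min(1,4v^2)\le4\min(1,v^2)$,
\begin{equation}\label{eq:quasi}
\rho(\varphi+\psi)\le4(\rho(\varphi)+\rho(\psi)),\qquad\text{and}\qquad \rho(\alpha\varphi)\le\max(1,\alpha^2)\rho(\varphi).
\end{equation}
\item Since $1-\cos v\le2\min(1,v^2)$,
\begin{equation}\label{eq:upper}
\Phi(s,\varphi)\le2\max(1,s^2)\,\rho(\varphi).
\end{equation}
\item There is $\kappa_0>0$ with $1-\frac{\sin v}v\ge\kappa_0\min(1,v^2)$, because the quotient of $1-\frac{\sin v}v$ and $\min(1,v^2)$ is continuous and positive on $(0,\infty)$ with limits $\frac16$ at $0$ and $1$ at $\infty$. Since $\frac1{s_0}\int_0^{s_0}(1-\cos sv)\,ds=1-\frac{\sin s_0v}{s_0v}$ and $\min(1,v^2)\le\max(1,s_0^{-2})\min(1,s_0^2v^2)$, we get for every $s_0>0$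
\begin{equation}\label{eq:lower}
\rho(\varphi)\le\kappa_0^{-1}\max(1,s_0^{-2})\,\frac1{s_0}\int_0^{s_0}\Phi(s,\varphi)\,ds .
\end{equation}
Here $\rho(\varphi)=\infty$ is not excluded in advance.
\end{itemize}

\subsection{The path as a limit of sums of jumps}

Let $\Pi$ be a Poisson point process on $(\mathbb R\setminus\{0\})\times[0,1]$ with intensity $N$. Recall what this means. The restrictions of $\Pi$ to disjoint Borel sets are independent; if $N(S)<\infty$, the number of points in $S$ is Poisson with mean $N(S)$ and, given this number, the points are i.i.d.\ with law $N|_S/N(S)$. Consequently, for $N(S)<\infty$ and Borel $\gamma$,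
\begin{equation}\label{eq:exp}
E\exp\Bigl(i\sum_{\Pi\cap S}\gamma\Bigr)=\exp\Bigl(-\int_S(1-e^{i\gamma})\,dN\Bigr),
\end{equation}
and $\sum_{\Pi\cap S}\gamma$ has mean $\int_S\gamma\,dN$ and variance $\int_S\gamma^2\,dN$ when these integrals converge absolutely. If $S$ is invariant under $c\mapsto-c$ and $\gamma=c\varphi(t)$, the right-hand side of \eqref{eq:exp} is $\exp(-\int_S(1-\cos c\varphi(t))\,dN)$.

Fix a sequence $\varepsilon_1>\varepsilon_2>\cdots\to0$. Since $N\{|c|>\varepsilon_n\}<\infty$, the sum
\[
y_n=\sum_{(c,t)\in\Pi,\ |c|>\varepsilon_n}c\,e_t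
\]
is a.s.\ finite. Let $\mathcal F_n$ and $\mathcal G_n$ be the $\sigma$-algebras generated by the points of $\Pi$ with $|c|>\varepsilon_n$ and with $|c|\le\varepsilon_n$. They are independent, and the $\mathcal F_n$ increase to $\sigma(\Pi)$. Measurability with respect to them is understood up to null sets.

\begin{lemma}\label{lem:path}
The limit $z=\lim y_n$ exists in probability in $L^2$, and $z_n:=z-y_n$ is $\mathcal G_n$-measurable. The law of $z$ is the measure $\mu$ induced by the process with \eqref{eq:N}.
\end{lemma}

\begin{proof}
Let $m>n$. By symmetry of $N$, given the times and the moduli of the jumps in $y_m-y_n$, their signs are independent and fair. Hence the mixed terms in the squared norm have mean zero, and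
\[
E\|y_m-y_n\|^2=\int_{\varepsilon_m<|c|\le\varepsilon_n}c^2\|e_t\|^2\,dN\le\int_{|c|\le\varepsilon_n}c^2\,dN\to0 .
\]
So the limit exists, and $z_n=\lim_m(y_m-y_n)$ is $\mathcal G_n$-measurable.

A law on $L^2$ is determined by its characteristic functional, which is norm continuous, hence by its values on the dense set $C[0,1]$. Let $g\in C[0,1]$ and $G(t)=\int_t^1g$. By \eqref{eq:ell}, $\int g\,y_n=\sum cG(t)$ over the jumps with $|c|>\varepsilon_n$, so $E e^{i\int gy_n}=\exp(-\int_{|c|>\varepsilon_n}(1-\cos cG(t))\,dN)$, and $Ee^{i\int gz}=e^{-\Phi(1,G)}$.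

Let now $x(\cdot)$ be the given process with c\`adl\`ag paths. A c\`adl\`ag function is bounded with at most countably many discontinuities, so $\int gx$ is the limit of the Riemann sums
\[
\frac1m\sum_{j=1}^mg(\tfrac jm)\,x(\tfrac jm)=\sum_{i=1}^mG_m(\tfrac im)\bigl(x(\tfrac im)-x(\tfrac{i-1}m)\bigr),\qquad G_m(\tfrac im)=\frac1m\sum_{j\ge i}g(\tfrac jm).
\]
Let $G_m^*(t)=G_m(\frac im)$ for $\frac{i-1}m<t\le\frac im$. By independence of increments and \eqref{eq:N}, the characteristic function of the Riemann sum at $1$ is $\exp(-\int(1-\cos cG_m^*(t))\,dN)$. Since $|G_m^*|\le\|g\|_\infty$ and $G_m^*\to G$ uniformly on $(0,1]$, dominated convergence with the bound $2\max(1,\|g\|_\infty^2)\min(1,c^2)$ gives $Ee^{i\int gx}=e^{-\Phi(1,G)}$.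
\end{proof}

The limit $z$ does not depend on the sequence $(\varepsilon_n)$: merge two such sequences into one, and both limits are limits along subsequences of the merged one. The same remark applies to the integrals below, and we shall choose $(\varepsilon_n)$ conveniently in Section~\ref{sec:gauss}.

\subsection{Integrals}

For Borel $\varphi$ put $I_n(\varphi)=\sum c\,\varphi(t)$, the sum over $(c,t)\in\Pi$ with $|c|>\varepsilon_n$. Almost surely this does not change if $\varphi$ is modified on a $\tau$-null set, since a.s.\ no jump time lies in that set.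

\begin{lemma}\label{lem:int}
Let $\rho(\varphi)<\infty$. Then $I(\varphi)=\lim I_n(\varphi)$ exists in probability; it is linear in $\varphi$, the difference $I(\varphi)-I_n(\varphi)$ is $\mathcal G_n$-measurable, and
\begin{equation}\label{eq:chf}
Ee^{isI(\varphi)}=e^{-\Phi(s,\varphi)} .
\end{equation}
If $\rho(\varphi_j)<\infty$ for all $j$, then $I(\varphi_j)\to0$ in probability if and only if $\rho(\varphi_j)\to0$. In particular $I(\varphi)=0$ a.s.\ if and only if $\varphi=0$ $\tau$-a.e. For $g\in L^2$ and $G(t)=\int_t^1g$ one has $\ell_g(z)=I(G)$ a.s.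
\end{lemma}

\begin{proof}
For $m>n$, \eqref{eq:exp} gives $E e^{is(I_m(\varphi)-I_n(\varphi))}=\exp(-\int_{\varepsilon_m<|c|\le\varepsilon_n}(1-\cos sc\varphi)\,dN)$. The integrand is at most $2\max(1,s^2)\min(1,c^2\varphi^2)$, which is $N$-integrable, so the expression tends to $1$ for every $s$ as $n,m\to\infty$. Thus $(I_n(\varphi))$ is Cauchy in probability. The next three assertions follow by passing to the limit in $m$ or $n$.

If $\rho(\varphi_j)\to0$, then $\Phi(s,\varphi_j)\to0$ for each $s$ by \eqref{eq:upper}, so $I(\varphi_j)\to0$ in probability. Conversely, if $I(\varphi_j)\to0$ in probability, the characteristic functions tend to $1$ uniformly on $[0,1]$, so $\Phi(\cdot,\varphi_j)\to0$ uniformly there, and $\rho(\varphi_j)\to0$ by \eqref{eq:lower} with $s_0=1$. Finally $\rho(\varphi)=0$ means $\varphi(t)=0$ for $N$-a.e.\ $(c,t)$, that is, $\varphi=0$ $\tau$-a.e.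

The function $G$ is bounded, so $\rho(G)<\infty$. By \eqref{eq:ell}, $\ell_g(y_n)=I_n(G)$; let $n\to\infty$.
\end{proof}

\begin{lemma}\label{lem:approx}
If $\rho(\varphi)<\infty$, there are $G_j\in C_c^1((0,1))$ with $\rho(G_j-\varphi)\to0$. If moreover $N=\nu\otimes dt$ and $\varphi\in L^2[0,1]$, they can be chosen such that also $G_j\to\varphi$ in $L^2$.
\end{lemma}

\begin{proof}
Let $\varphi_m=\varphi1_{\{|\varphi|\le m\}}$. Then $\rho(\varphi-\varphi_m)=\int_{\{|\varphi|>m\}}\min(1,c^2\varphi^2)\,dN\to0$ as $m\to\infty$. Fix $m$. Since $\tau$ is finite and does not charge $\{0,1\}$, the space $C_c((0,1))$ is dense in $L^1(\tau)$. Clip the approximants of $\varphi_m$ to $[-m,m]$, mollify them slightly, and pass to a subsequence: this gives $H_i\in C_c^1((0,1))$ with $|H_i|\le m$ and $H_i\to\varphi_m$ $\tau$-a.e. Then $c(\varphi_m-H_i)\to0$ $N$-a.e., and $\rho(\varphi_m-H_i)\to0$ by dominated convergence with the bound $\min(1,4m^2c^2)$. Combine the two steps by \eqref{eq:quasi}. In the second situation $\tau$ is equivalent to Lebesgue measure, so $H_i\to\varphi_m$ also in $L^2$, by bounded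 convergence, and $\varphi_m\to\varphi$ in $L^2$.
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:inhom}}\label{sec:proof}

The first two remedies of Section~\ref{sec:cp} will be needed again when a Gaussian part is present. We therefore state them for $x=\eta+z$, where $\eta$ is a random element of $L^2$ independent of $\Pi$. Theorems \ref{thm:main} and \ref{thm:inhom} are the case $\eta=0$; in Section~\ref{sec:gauss} we take $\eta=\sigma w$.

\begin{lemma}\label{lem:jump}
Let $\mu$ be the law of $x=\eta+z$ and let $f$ be a $\mu$-measurable linear functional. There is a Borel function $\varphi$ with $e_t\in D_f$ and $f(e_t)=\varphi(t)$ for $\tau$-a.e.\ $t$. For every $n$ we have a.s.\ $\eta+z_n\in D_f$ and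
\begin{equation}\label{eq:split}
f(x)=I_n(\varphi)+f(\eta+z_n),\qquad\text{with } I_n(\varphi)\text{ and }f(\eta+z_n)\text{ independent}.
\end{equation}
Moreover $\rho(\varphi)<\infty$.
\end{lemma}

\begin{proof}
Choose a Borel set $B\subset D_f$ with $\mu(B)=1$ on which $f$ is Borel.

\emph{Step 1: $\eta+z_n\in B$ a.s.} The event that $\Pi$ has no point with $|c|>\varepsilon_n$ has positive probability and is independent of $\eta+z_n$, and on it $x=\eta+z_n$. Hence
\[
P(\text{no point with }|c|>\varepsilon_n)\,P(\eta+z_n\notin B)\le P(x\notin B)=0 .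
\]

\emph{Step 2: the function $\varphi$.} Let $N_n$ be the restriction of $N$ to $\{|c|>\varepsilon_n\}$, a finite measure. Let $n$ be such that $N_n\ne0$. With positive probability $\Pi$ has exactly one point $(c,t)$ with $|c|>\varepsilon_n$; conditionally on this, $(c,t)$ has the law $N_n$ up to normalization and is independent of $v=\eta+z_n$, the law of $v$ is unchanged, and $x=ce_t+v$. Together with Step 1 this shows that both $v$ and $ce_t+v$ lie in $B$ for almost all $(c,t,v)$ with respect to the product of $N_n$ and the law of $\eta+z_n$. By Fubini we can fix $v_n\in B$ such that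
\[
S_n=\{(c,t):|c|>\varepsilon_n,\ ce_t+v_n\in B\}
\]
has full $N_n$-measure. Since $(c,t)\mapsto ce_t+v_n$ is continuous, $S_n$ is Borel. For $(c,t)\in S_n$ linearity of $D_f$ and $f$ gives $e_t\in D_f$ and
\begin{equation}\label{eq:qn}
f(e_t)=q_n(c,t):=c^{-1}\bigl(f(ce_t+v_n)-f(v_n)\bigr).
\end{equation}

The function $q_n$ is Borel on $S_n$, and by \eqref{eq:qn} it depends only on $t$; we want it to be Borel in $t$. In the homogeneous case Fubini yields, as in Section~\ref{sec:cp}, a fixed $c_0$ with $(c_0,t)\in S_n$ for a.e.\ $t$, and $q_n(c_0,\cdot)$ is the required function. In general no single $c_0$ need serve for all times, and we average over $c$ instead. Disintegrate $N_n(dc,dt)=K_n(t,dc)\,\tau_n(dt)$, where $\tau_n$ is the projection of $N_n$ to $[0,1]$ and $K_n$ is a probability kernel. Let $S_n(t)=\{c:(c,t)\in S_n\}$ and $T_n=\{t:K_n(t,S_n(t))=1\}$, a Borel set with $\tau_n([0,1]\setminus T_n)=0$. For $t\in T_n$ the section $S_n(t)$ is not empty, so $e_t\in D_f$, and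
\[
\arctan f(e_t)=\int_{S_n(t)}\arctan q_n(c,t)\,K_n(t,dc).
\]
Hence $t\mapsto f(e_t)$ is Borel on $T_n$. For $N_n=0$ put $T_n=\emptyset$ and $\tau_n=0$. Let $T=\bigcup_nT_n$, $\varphi(t)=f(e_t)$ on $T$ and $\varphi=0$ off $T$. Then $\varphi$ is Borel, and $\tau_n([0,1]\setminus T)=0$ for all $n$ means that $N$ does not charge $(\mathbb R\setminus\{0\})\times([0,1]\setminus T)$; so $\tau([0,1]\setminus T)=0$.

\emph{Step 3: the decomposition.} Almost surely all jump times lie in $T$. Since $y_n$ is a finite sum, $y_n\in D_f$ and $f(y_n)=\sum cf(e_t)=I_n(\varphi)$. Together with Step 1 and $x=y_n+(\eta+z_n)$ this gives \eqref{eq:split}. The first summand is $\mathcal F_n$-measurable, the second is a function of $\eta$ and of the points generating $\mathcal G_n$, so they are independent.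

\emph{Step 4: $\rho(\varphi)<\infty$.} Let $\chi(s)=Ee^{isf(x)}$ and choose $s_0>0$ with $|\chi|\ge\frac12$ on $[0,s_0]$. By \eqref{eq:split} and \eqref{eq:exp},
\[
\tfrac12\le|\chi(s)|\le\bigl|Ee^{isI_n(\varphi)}\bigr|=\exp\Bigl(-\int_{|c|>\varepsilon_n}(1-\cos sc\varphi(t))\,dN\Bigr),\qquad 0\le s\le s_0 .
\]
As $n\to\infty$, monotone convergence gives $\Phi(s,\varphi)\le\log2$ on $[0,s_0]$, and \eqref{eq:lower} gives $\rho(\varphi)\le\kappa_0^{-1}\max(1,s_0^{-2})\log2$.
\end{proof}

So far a Gaussian part would do no harm. Now we use that there is none.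

\begin{proposition}\label{prop:rep}
Let $\mu$ be the law of $z$, let $f$ be a $\mu$-measurable linear functional, and let $\varphi$ be as in Lemma~\ref{lem:jump} with $\eta=0$. Then $f(z)=I(\varphi)$ a.s.
\end{proposition}

\begin{proof}
Let $R=f(z)-I(\varphi)$. By \eqref{eq:split} with $\eta=0$,
\[
R=f(z_n)-\bigl(I(\varphi)-I_n(\varphi)\bigr)\quad\text{a.s.}
\]
Both terms are $\mathcal G_n$-measurable, so $R$ is independent of $\mathcal F_n$. This holds for every $n$, so $R$ is independent of $\sigma(\Pi)$. But $R$ is itself $\sigma(\Pi)$-measurable. Hence $R$ is a.s.\ a constant $r$.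

Replace every point $(c,t)$ of $\Pi$ by $(-c,t)$. By symmetry of $N$ the law of $\Pi$ does not change, so $R=r$ a.s.\ still holds after the replacement. But the replacement turns $z$ into $-z$, $f(z)$ into $f(-z)=-f(z)$ and $I(\varphi)$ into $-I(\varphi)$, hence $R$ into $-R$. So $r=-r=0$.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:inhom}]
By Lemma~\ref{lem:path}, $\mu$ is the law of $z$. Let $f$ be a $\mu$-measurable linear functional and $\varphi$ as above, so $\rho(\varphi)<\infty$. Take $G_j$ from Lemma~\ref{lem:approx} and put $g_j=-G_j'$. Then $G_j(t)=\int_t^1g_j$, and by Lemma~\ref{lem:int} and Proposition~\ref{prop:rep}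
\[
\ell_{g_j}(z)-f(z)=I(G_j-\varphi)\to0\quad\text{in probability}.
\]
Since $z$ has law $\mu$, this says that $\ell_{g_j}\to f$ in $\mu$-measure.
\end{proof}

\section{The space of measurable linear functionals}

\begin{proof}[Proof of Theorem~\ref{thm:space}]
Here $N=\nu\otimes dt$ with $\nu\ne0$, and ``$\tau$-a.e.'' means ``a.e.'' By \eqref{eq:quasi}, $L^k$ is a linear space. By Lemma~\ref{lem:path} we may take $z$ for the random path.

If $f=f'$ $\mu$-a.e., then $I(\varphi)=I(\varphi')$ a.s.\ by Proposition~\ref{prop:rep}, so $\varphi=\varphi'$ a.e.\ by Lemma~\ref{lem:int}. So $f\mapsto\varphi$ is well defined on $X_\mu^*$; by Lemma~\ref{lem:jump} its values lie in $L^k$, and it is linear since $e_t\in D_f\cap D_{f'}$ for a.e.\ $t$. It is injective because $f(z)=I(\varphi)$ a.s., which also shows that the inverse is $\varphi\mapsto I(\varphi)$.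

For surjectivity let $\varphi\in L^k$, and take $G_j$ from Lemma~\ref{lem:approx} and $g_j=-G_j'$. Then $\ell_{g_j}(z)=I(G_j)\to I(\varphi)$ in probability, and a subsequence of $\ell_{g_j}$ converges $\mu$-a.e. Its limit $L$, on the Borel linear manifold where the limit exists, is a $\mu$-measurable linear functional with $L(z)=I(\varphi)$ a.s. Let $\varphi_L(t)=L(e_t)$. Proposition~\ref{prop:rep} gives $L(z)=I(\varphi_L)$ a.s., so $\varphi_L=\varphi$ a.e.

The formula for the characteristic function is \eqref{eq:chf}, and the description of convergence is that of Lemma~\ref{lem:int}. In the $\alpha$-stable case $\nu(dc)=C|c|^{-1-\alpha}\,dc$, and the substitution $c\mapsto c/|u|$ gives $k(u)=k(1)|u|^\alpha$, so $L^k=L^\alpha$ and $\rho(\varphi)=k(1)\int|\varphi|^\alpha$.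
\end{proof}

\section{When there is a Gaussian component}\label{sec:gauss}

Now $x=\sigma w+z$ as in Theorem~\ref{thm:gauss}, with $N=\nu\otimes dt$. The process $\Pi$ of jumps of $z$ is independent of $w$. We use two standard facts about Brownian motion. For $\theta\in L^2$ the Wiener integral $\int\theta\,dw$ is a centered Gaussian variable with variance $\int\theta^2$, linear in $\theta$. The Cameron--Martin theorem says that for $a\in L^2$ the law of $w+\hat a$ is equivalent to that of $w$.

\subsection{Proof of Theorem~\ref{thm:gauss}(i)}

The zero--one argument of Proposition~\ref{prop:rep} now shows only that $f(x)-I(\varphi)$ is a function $r(w)$ of the Brownian path. Shifts of $w$ by functions $\hat a$ change $r(w)$ by constants, and this forces $r(w)$ to be a Wiener integral.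

We write the proof for $\nu\ne0$. If $\nu=0$, omit $z$, $\varphi$, $I$ and $\Pi$; then \eqref{eq:rw} reads $f(\sigma w)=r(w)$ and is the definition of $r$.

\emph{Step 1: what remains after removing the jumps depends only on $w$.} Lemma~\ref{lem:jump} with $\eta=\sigma w$ gives $\varphi\in L^k$ with $\varphi(t)=f(e_t)$ a.e. Let $R=f(x)-I(\varphi)$. For each $n$, a.s.,
\[
R=f(\sigma w+z_n)-(I(\varphi)-I_n(\varphi))
\]
is measurable with respect to $w$ and $\mathcal G_n$. Since $\mathcal F_n$ is independent of $(w,\mathcal G_n)$, for bounded Borel $b$ we have $E[b(R)\mid w,\mathcal F_n]=E[b(R)\mid w]$. As $n\to\infty$ the left side tends to $b(R)$, so $b(R)=E[b(R)\mid w]$. Taking $b=\arctan$ we get $R=r(w)$ a.s.\ with a Borel function $r$ on $C[0,1]$, and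
\begin{equation}\label{eq:rw}
f(\sigma w+z)=r(w)+I(\varphi)\quad\text{a.s.}
\end{equation}
Along a suitable subsequence of $n$ the limits defining $z$ and $I(\varphi)$ are almost sure. So \eqref{eq:rw} says that a certain set of pairs (path, configuration of jumps) has probability one. Hence it remains true when $(w,\Pi)$ is replaced by any pair $(w',\Pi')$ whose joint law is absolutely continuous with respect to that of $(w,\Pi)$, with $z$ and $I(\varphi)$ formed from $\Pi'$.

\emph{Step 2: shifts.} Let $a\in L^2$. By Cameron--Martin and independence, \eqref{eq:rw} applies to the pair $(w+\sigma^{-1}\hat a,\Pi)$. So a.s.\ both $x$ and $x+\hat a$ lie in $D_f$. Hence $\hat a\in D_f$, and subtraction gives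
\begin{equation}\label{eq:shift}
r(w+\sigma^{-1}\hat a)=r(w)+f(\hat a)\quad\text{a.s.}
\end{equation}

\emph{Step 3: $r(w)$ is a Wiener integral.} Let $(h_i)$ be an orthonormal basis of $L^2$, $W_i=\int h_i\,dw$, $p_i=\sigma f(\hat h_i)$. Fix $n$, let $W=(W_1,\dots,W_n)$ and write
\[
w=\sum_{i\le n}W_i\hat h_i+w^{(n)} .
\]
Since $E[W_jw(t)]=\hat h_j(t)$, the Gaussian process $w^{(n)}$ is uncorrelated with $W$, hence independent of it. Put $H(u,v)=r\bigl(u+\sum_{i\le n}v_i\hat h_i\bigr)-\sum_{i\le n}p_iv_i$ for $u\in C[0,1]$, $v\in\mathbb R^n$, so that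
\[
r(w)-\sum_{i\le n}p_iW_i=H(w^{(n)},W).
\]
For $\beta\in\mathbb R^n$, \eqref{eq:shift} with $a=\sigma\sum\beta_ih_i$, for which $f(\hat a)=\sum\beta_ip_i$, gives $H(w^{(n)},W+\beta)=H(w^{(n)},W)$ a.s. The vector $W$ has a positive density and is independent of $w^{(n)}$. By Fubini, for almost every value $u$ of $w^{(n)}$ we have $H(u,v+\beta)=H(u,v)$ for a.e.\ $(v,\beta)$, so $H(u,\cdot)$ is a.e.\ constant. The constant is a measurable function of $u$, since its arctangent is $E\arctan H(u,W)$. Thus $H(w^{(n)},W)$ is a.s.\ a function of $w^{(n)}$, and is independent of $W$. Therefore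
\[
\bigl|Ee^{isr(w)}\bigr|\le\bigl|Ee^{is\sum_{i\le n}p_iW_i}\bigr|=\exp\Bigl(-\frac{s^2}2\sum_{i\le n}p_i^2\Bigr)\qquad\text{for all }n .
\]
For small $s\ne0$ the left side is positive, so $\sum p_i^2<\infty$. Put $\theta=\sigma^{-1}\sum p_ih_i\in L^2$. Then
\[
r(w)-\sigma\int\theta\,dw=H(w^{(n)},W)-\sum_{i>n}p_iW_i
\]
is a.s.\ a function of $w^{(n)}$ and $(W_i)_{i>n}$, which are jointly Gaussian with, and uncorrelated with, $W_1,\dots,W_n$. So the left side is independent of $W_1,\dots,W_n$ for every $n$, hence of the whole sequence $(W_i)$. Since $w(t)=\int1_{[0,t]}\,dw=\sum_iW_i\hat h_i(t)$ in mean square for each $t$, it is independent of $w$, and being a function of $w$ it is constant. The symmetry $(w,\Pi)\mapsto(-w,-\Pi)$, where $-\Pi$ has the points $(-c,t)$, preserves the joint law and changes the signs of $f(x)$, $I(\varphi)$ and $\int\theta\,dw$; so the constant is $0$, as in Proposition~\ref{prop:rep}. This proves $f(x)=\sigma\int\theta\,dw+I(\varphi)$.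

The function $\theta$ is determined by $r(w)=\sigma\int\theta\,dw$, so every basis gives the same $\theta$. For $a\ne0$ choose a basis with $h_1=a/\|a\|$; then $f(\hat h_1)=p_1/\sigma=\int\theta h_1$, that is, $f(\hat a)=\int\theta a$.

\emph{Step 4: the criterion for the Riesz property.} For $g\in L^2$ and $G(t)=\int_t^1g$ we have
\begin{equation}\label{eq:ellG}
\ell_g(x)=\sigma\int G\,dw+I(G)\quad\text{a.s.}
\end{equation}
Indeed $\ell_g(z)=I(G)$ by Lemma~\ref{lem:int}. If $g$ is continuous, summation by parts gives $\sum_iG(\frac{i-1}m)\bigl(w(\frac im)-w(\frac{i-1}m)\bigr)=-\sum_iw(\frac im)\bigl(G(\frac im)-G(\frac{i-1}m)\bigr)$, since $w(0)=0=G(1)$, and $m\to\infty$ yields $\int G\,dw=\int gw$. Both sides depend continuously on $g\in L^2$, in mean square, so this holds for all $g$. From \eqref{eq:ellG}, independence and \eqref{eq:chf},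
\begin{equation}\label{eq:diff}
Ee^{is(\ell_g-f)(x)}=\exp\Bigl(-\frac{s^2\sigma^2}2\int(G-\theta)^2-\int_0^1\Psi(s(G-\varphi))\,dt\Bigr),
\end{equation}
where the last integral is absent if $\nu=0$.

Suppose $\nu\neq0$ and $\ell_{g_j}\to f$ in measure. Then both terms in the exponent of \eqref{eq:diff} tend to $0$, uniformly for $s\in[0,1]$, so $G_j\to\theta$ in $L^2$ and, by \eqref{eq:lower}, $\rho(G_j-\varphi)\to0$. Since $k$ is even, nondecreasing in $|u|$ and positive off $0$, the Lebesgue measure of $\{|G_j-\varphi|>\varepsilon\}$ is at most $\rho(G_j-\varphi)/k(\varepsilon)$. So $G_j$ tends in Lebesgue measure both to $\theta$ and to $\varphi$, and $\varphi=\theta$ a.e. Conversely, if $\varphi=\theta$ a.e., then $\varphi\in L^2$, and we take $G_j$ from the second part of Lemma~\ref{lem:approx}; if $\nu=0$, take $G_j\in C_c^1((0,1))$ with $G_j\to\theta$ in $L^2$. With $g_j=-G_j'$, \eqref{eq:diff} and \eqref{eq:upper} show that $\ell_{g_j}\to f$ in measure. \qed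

\medskip
The criterion makes the idea of Section~\ref{sec:expect} precise: $\varphi$ is the weight that $f$ applies to the jumps, $\theta$ the weight that it applies to the Brownian part.

\begin{lemma}\label{lem:crit}
If $\nu\ne0$ and there is a $\mu$-measurable linear functional $F$ with $F(x)=I(1)$ a.s., then the Riesz property fails.
\end{lemma}

\begin{proof}
By (i), $F(x)=\sigma\int\theta\,dw+I(\varphi)$, so $\sigma\int\theta\,dw=I(1-\varphi)$ a.s. The two sides are independent, hence constant, and symmetric, hence $0$. So $\theta=0$ and $\varphi=1$ a.e., and $\varphi\neq\theta$.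
\end{proof}

Whether such an $F$ exists is a question about linear relations. The value $I(1)$ is the sum of the jumps, suitably summed, and it can be read off from each typical path. The question is whether this reading extends linearly to the span of a set of paths of full measure. When jumps are summable it does. It also does when the jump sizes are so sparse that, in a vanishing linear combination of typical paths, jumps of different sizes can cancel each other at only finitely many times. When jumps of different sizes fit together, it need not, and then the Riesz property may be restored.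

In the proofs of (ii) and (iii)(b) we use that the image of a Borel subset of a Polish space under a Borel map into $L^2$ is analytic, and that analytic sets are $\mu$-measurable. We also use that two c\`adl\`ag functions that agree a.e.\ on $[0,1]$ agree on $[0,1)$.

\subsection{Summable jumps: proof of Theorem~\ref{thm:gauss}(ii)}

Let $V$ be the set of all $x\in L^2$ of the form
\[
x=u+\sum_ic_ie_{t_i},\qquad u\in C[0,1],\ u(0)=0,\ (c_i)\in\ell^1,\ t_i\in(0,1),
\]
and let $J(x)=\sum c_i$. The series converges uniformly, so it gives a c\`adl\`ag representative, which is determined by $x$ on $[0,1)$; its jump at $t\in(0,1)$ is $\sum_{i:t_i=t}c_i$. So $J(x)$ is the absolutely convergent sum of the jumps of this representative in $(0,1)$, whatever the way of writing $x$. Hence $J$ is well defined, and it is linear on the linear space $V$.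

The map $(u,c,t)\mapsto u+\sum c_ie_{t_i}$ is continuous into $L^2$, since
\[
\Bigl\|\sum c_ie_{t_i}-\sum c'_ie_{t'_i}\Bigr\|\le\sum|c_i-c_i'|+\sum|c_i|\,|t_i-t_i'|^{1/2}.
\]
Its domain is Polish, and $\sum c_i$ is continuous there. So $V$ and the sets $\{x\in V:J(x)\in E\}$, $E$ Borel, are analytic, hence $\mu$-measurable.

Since $E\sum_{|c|\le1}|c|=\int_{|c|\le1}|c|\,d\nu<\infty$, where the sum is over the points of $\Pi$ with $|c|\le1$, and only finitely many jumps exceed $1$ in modulus, the jumps are a.s.\ absolutely summable; a.s.\ their times lie in $(0,1)$. Hence $x=\sigma w+z\in V$ a.s., and $J(x)=\lim I_n(1)=I(1)$ a.s. Lemma~\ref{lem:crit} applies. \qed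

\subsection{Sparse jump sizes: proof of Theorem~\ref{thm:gauss}(iii)(b)}

We take $\varepsilon_n=a_{n+1}$, so that $y_n$ and $I_n$ collect the jumps of sizes $\pm a_1,\dots,\pm a_n$. The jumps need not be summable, but they become so after grouping. Choose $0=n_0<n_1<\cdots$ with $2\sum_{k>n_r}\lambda_ka_k^2\le4^{-r}$ for $r\ge1$, and let $b_r=y_{n_{r+1}}-y_{n_r}$ (with $y_0=0$), $r\ge0$, be the sum of $ce_t$ over the jumps of sizes $\pm a_k$, $n_r<k\le n_{r+1}$. As a function of time $b_r$ is a martingale, and Doob's inequality gives, for $r\ge1$,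
\[
E\sup_t|b_r(t)|^2\le4\,E\,b_r(1)^2\le4\cdot4^{-r}.
\]
So $E\sup_t|b_r(t)|\le2\cdot2^{-r}$ for $r\ge1$, and $\sum_r\|b_r\|_\infty<\infty$ a.s. We define the sum of the jumps as the sum of the values $b_r(1)$ and show that this is consistent with all linear relations between typical paths.

\emph{Parameters.} A parameter $p$ consists of a function $u\in C[0,1]$ with $u(0)=0$ and, for each $k\ge1$, a finite list of pairs $(\epsilon_{k,i},t_{k,i})\in\{\pm1\}\times(0,1)$. These parameters form a Polish space. Put $b_r=\sum_{n_r<k\le n_{r+1}}a_k\sum_i\epsilon_{k,i}e_{t_{k,i}}$, and let $\mathcal P$ be the set of parameters for which all times (over all $k$ and $i$) are distinct and $\sum_r\|b_r\|_\infty<\infty$. By right-continuity $\|b_r\|_\infty$ is the supremum of $|b_r(t)|$ over rational $t\in[0,1]$, so $\mathcal P$ is Borel. For $p\in\mathcal P$ the sums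
\[
x(p)=u+\sum_rb_r\in L^2,\qquad F(p)=\sum_rb_r(1)
\]
converge, and both are Borel in $p$. Almost surely $x=x(p)$ with $p\in\mathcal P$ given by $u=\sigma w$ and the jumps of $z$, and then $F(p)=\lim_rI_{n_r}(1)=I(1)$.

\emph{Consistency.} Let $p_1,\dots,p_m\in\mathcal P$ and suppose $\sum_{j\le m}\alpha_jx(p_j)=0$ in $L^2$. We claim that $\sum_{j\le m}\alpha_jF(p_j)=0$. We may assume that some $\alpha_j\ne0$. By uniform convergence, the c\`adl\`ag representative of $x_j=x(p_j)$ has in $(0,1)$ exactly the jumps prescribed by $p_j$, with values in $\{\pm a_k\}$. The combination $\sum\alpha_jx_j$ has a c\`adl\`ag representative that vanishes on $[0,1)$, so it has no jumps in $(0,1)$: for every $t\in(0,1)$,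
\begin{equation}\label{eq:beta}
\sum_k\beta_k(t)\,a_k=0,\qquad \beta_k(t)=\sum_{j:\,|\Delta x_j(t)|=a_k}\alpha_j\,\mathrm{sgn}\,\Delta x_j(t).
\end{equation}
For each $t$ at most $m$ of the numbers $\beta_k(t)$ are nonzero, and all of them belong to the finite set of sums $\sum_{j\in S}\pm\alpha_j$, $S\subset\{1,\dots,m\}$. Let $\delta_0>0$ be the least modulus of a nonzero element of this set, let $M=\sum|\alpha_j|$, and choose $K$ with $mMa_{k+1}<\delta_0a_k$ for all $k\ge K$. This is where $a_{k+1}/a_k\to0$ is used. If $k_0$ is the least index with $\beta_{k_0}(t)\neq0$, then \eqref{eq:beta} gives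
\[
0\ge\delta_0a_{k_0}-mMa_{k_0+1},
\]
so $k_0<K$, and some $x_j$ has at $t$ a jump of modulus $a_{k_0}>a_K$. There are only finitely many such times. At every other time all $\beta_k(t)$ vanish: the jumps cancel size by size.

Now let $b_r^{(j)}$ be the blocks of $p_j$. Since $e_t(1)=1$,
\[
\sum_j\alpha_j\sum_{r<r_0}b_r^{(j)}(1)=\sum_t\sum_{k\le n_{r_0}}\beta_k(t)\,a_k .
\]
Only the finitely many exceptional times contribute, and for large $r_0$ each contributes $\sum_k\beta_k(t)a_k=0$. Let $r_0\to\infty$ to obtain the claim.

\emph{Conclusion.} By the claim, $F\bigl(\sum\alpha_jx(p_j)\bigr)=\sum\alpha_jF(p_j)$ defines a linear functional on $D=\mathrm{span}\{x(p):p\in\mathcal P\}$. The set $D$ and the sets $\{F\in E\}$, $E$ Borel, are countable unions over $m$ of images of Borel sets under the Borel maps $(\alpha,p_1,\dots,p_m)\mapsto\sum\alpha_jx(p_j)$, so they are analytic and $\mu$-measurable. Also $\mu(D)=1$ and $F(x)=I(1)$ a.s., and Lemma~\ref{lem:crit} applies.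

For the example, $\lambda_ka_k^2=a_k$ is summable, $\sum\lambda_ka_k=\infty$, and $a_{k+1}/a_k=2^{-2k-1}\to0$. \qed

\subsection{Dyadic jump sizes: proof of Theorem~\ref{thm:gauss}(iii)(a)}

Here $\int\min(1,|c|)\,d\nu=2\sum_k\lambda_k2^{-k}=\infty$, since every term of the sum is at least $3\delta$. Let $f$ be a $\mu$-measurable linear functional with $\theta$ and $\varphi$ as in (i). We must show $\varphi=\theta$ a.e. For $|u|\ge1$ let $2^K$ be the largest power of $2$ not exceeding $|u|$. Then
\[
k(u)\ge2\sum_{i:\,2^i\le|u|}\lambda_i\ge6\delta\,2^K\ge3\delta|u| ,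
\]
so $\varphi\in L^k$ implies $\varphi\in L^1$. It suffices to prove that $\int_A\varphi=\int_A\theta$ for every Borel set $A\subset[0,1]$. Fix $A$ and let $\mathcal A=\hat a$ with $a=1_A$, that is, $\mathcal A(t)=\int_0^t1_A$; then $f(\mathcal A)=\int_A\theta$ by (i).

\emph{Idea.} We construct three typical paths $x_1,x_2,x_3$ on one probability space such that
\[
x_1+x_2-x_3=-2\delta\mathcal A .
\]
Then $f(\mathcal A)$ can be computed from the jumps of the $x_j$ alone, that is, from $\varphi$. At every time the jumps will satisfy $c_1+c_2=c_3$, so if the jumps were summable, the combination would have no jump part at all. But the jump parts are defined by truncation at $2^{-n}$ and $n\to\infty$. A jump $2^{-n}$ of $x_3$ that is matched by two jumps $2^{-n-1}$ of $x_1$ and $x_2$ is cut apart by the truncation, leaving $-2^{-n}e_t$. If on $A$ such triples are more frequent with the sign $+$ than with the sign $-$, by an amount of order $2^n$ per unit time, the leftover jumps produce a drift that does not vanish in the limit. The remaining types of triples serve to give each coordinate the right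 symmetric jump rates.

\emph{The triples.} For $k\ge0$ let
\[
p_k^\pm=\begin{cases}\delta2^k(2\pm1),&t\in A,\\ 2\delta2^k,&t\notin A,\end{cases}\qquad r_k^\pm=\tfrac12(\lambda_k-p_k^\pm)\ge0 ,
\]
where we used $\lambda_k\ge3\delta2^k$. Consider a Poisson process of triples $(c_1,c_2,c_3)$ at times $t\in[0,1]$ with the following rates per unit time, for $k=0,1,2,\dots$:
\begin{itemize}
\item type $P_k^\pm$: the triple $\pm(2^{-k-1},2^{-k-1},2^{-k})$ at rate $p_k^\pm$;
\item $\pm(2^{-k},0,2^{-k})$ and $\pm(0,2^{-k},2^{-k})$, each at rate $r_k^\pm$;
\item $\pm(2^{-k},-2^{-k},0)$, each sign at rate $\lambda_k/2$.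
\end{itemize}
Always $c_1+c_2=c_3$. Let $\Pi_j$ be the process of points $(c_j,t)$ with $c_j\neq0$; it is Poisson. For $j=3$ its rate at $\pm2^{-k}$ is $p_k^\pm+2r_k^\pm=\lambda_k$. For $j=1,2$ and $k\ge1$ its rate at $\pm2^{-k}$ is
\[
p_{k-1}^\pm+r_k^\pm+\tfrac12\lambda_k=\lambda_k+p_{k-1}^\pm-\tfrac12p_k^\pm=\lambda_k ,
\]
because $p_k^\pm=2p_{k-1}^\pm$. At $\pm1$ there is no contribution from a type $P_{-1}$, and the rate is $\lambda_0-\frac12p_0^\pm\in[\frac12\lambda_0,\lambda_0]$. So $\Pi_j$ has the same intensity as $\Pi$, except that for $j=1,2$ the finite part at $\pm1$ is replaced by an equivalent one. Poisson processes with equivalent finite intensities have equivalent laws, since the numbers of points and, given the number, the points have equivalent laws; and the points at $\pm1$ are independent of the others. Hence the law of each $\Pi_j$ is equivalent to that of $\Pi$.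

\emph{The three paths.} Let $w_1,w_2$ be jointly Gaussian standard Brownian motions with correlation $-\frac12$, independent of the Poisson process of triples; such a pair is obtained from two independent Brownian motions by a linear map. Then $w_3=w_1+w_2$ has variance $t(1+1-1)=t$ at time $t$ and is a standard Brownian motion. Take $\varepsilon_n=2^{-n-1}$, so that truncation keeps the jumps with $|c|\ge2^{-n}$, and let
\[
y_n^{(j)}=\sum_{|c_j|\ge2^{-n}}c_je_t,\quad I_n^{(j)}=\sum_{|c_j|\ge2^{-n}}c_j\varphi(t),\qquad Z_j=\lim_ny_n^{(j)},\quad I^{(j)}=\lim_nI_n^{(j)} .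
\]
These limits in probability exist, because the corresponding limits for $\Pi$ exist and the laws are equivalent. Put $x_j=\sigma w_j+Z_j$. The law of $(w_j,\Pi_j)$ is absolutely continuous with respect to that of $(w,\Pi)$, so by (i) and the remark after \eqref{eq:rw}, a.s.\ $x_j\in D_f$ and $f(x_j)=\sigma\int\theta\,dw_j+I^{(j)}$. Since $w_1+w_2=w_3$,
\begin{equation}\label{eq:three}
x_1+x_2-x_3=Z_1+Z_2-Z_3,\qquad f(x_1+x_2-x_3)=I^{(1)}+I^{(2)}-I^{(3)}\quad\text{a.s.}
\end{equation}

\emph{The leftover.} In $y_n^{(1)}+y_n^{(2)}-y_n^{(3)}$ the contributions of all triples that are not of a type $P_k^\pm$ cancel, since their two nonzero entries have equal modulus and are kept or dropped together. A triple of type $P_k^\pm$ is kept entirely if $k<n$, and cancels; it is dropped entirely if $k>n$; if $k=n$, only its third entry is kept. Therefore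
\[
y_n^{(1)}+y_n^{(2)}-y_n^{(3)}=-2^{-n}\sum_{P_n^\pm}(\pm e_t),\qquad I_n^{(1)}+I_n^{(2)}-I_n^{(3)}=-2^{-n}\sum_{P_n^\pm}(\pm\varphi(t)),
\]
where the sums run over the points of types $P_n^+$ and $P_n^-$. We have $p_n^+-p_n^-=2\delta2^n1_A$ and $p_n^++p_n^-=4\delta2^n$. So by the formulas after \eqref{eq:exp}, applied to the process of triples, the first expression has at time $t$ mean $-2^{-n}\cdot2\delta2^n\mathcal A(t)=-2\delta\mathcal A(t)$ and variance $4^{-n}\cdot4\delta2^nt\le4\delta2^{-n}$. It tends to $-2\delta\mathcal A$ in mean square in $L^2$, and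
\[
Z_1+Z_2-Z_3=-2\delta\mathcal A\quad\text{a.s.}
\]
The second expression tends to $-2\delta\int_A\varphi$ in probability. If $\varphi$ is bounded, this is the same computation, with mean $-2\delta\int_A\varphi$ and variance $4\delta2^{-n}\int\varphi^2$. In general split $\varphi=\varphi1_{\{|\varphi|\le m\}}+\varphi1_{\{|\varphi|>m\}}$. The contribution of the second part has $L^1(P)$-norm at most $2^{-n}\cdot4\delta2^n\int_{\{|\varphi|>m\}}|\varphi|=4\delta\int_{\{|\varphi|>m\}}|\varphi|$ for every $n$, which is small for large $m$ because $\varphi\in L^1$.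

Inserting both limits in \eqref{eq:three} gives $-2\delta f(\mathcal A)=-2\delta\int_A\varphi$, that is, $\int_A\theta=f(\mathcal A)=\int_A\varphi$. Since $A$ was arbitrary, $\varphi=\theta$ a.e., and the Riesz property holds by (i). For $\lambda_k=2^k$ the hypotheses hold with $\delta=\frac13$. \qed

\begin{thebibliography}{9}
\bibitem{RLF} \emph{Random Linear Functionals and Random Integrals}, \texttt{http://pldml.icm.edu.pl/pldml/element/}\\
\texttt{bwmeta1.element.desklight-ad5b5bc0-18a8-4108-9b62-e93394ea6eed/c/cm33\_2\_12.pdf}
\bibitem{Sato} Sato, \emph{L\'evy Processes and Infinitely Divisible Distributions}.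
\end{thebibliography}

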